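# Common terms of a geometric and an arithmetic progression: at most three when $q=\beta^{1/d}$ with $\beta$ cubic

## 1. Two progressions, and cubics whose nonreal conjugates have modulus in $[1,\beta)$

Take a geometric progression of positive reals
$$\mathcal G(u,q):\quad u,\ uq,\ uq^2,\ uq^3,\dots\qquad (u>0,\ q>1),$$
and an arithmetic progression
$$\mathcal A(v,D):\quad v,\ v+D,\ v+2D,\dots\qquad (v\ge 0,\ D>0),$$
all parameters real. How many numbers can they share? The terms of $\mathcal G(u,q)$ are distinct, so $|\mathcal G\cap\mathcal A|$ is the number of indices $n\ge 0$ with $uq^n\in\mathcal A(v,D)$.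

If $q=2$, then $1,2,4,8,\dots$ all lie in $1,2,3,\dots$, and the intersection is infinite. The interesting ratios are those that stay away from rational numbers. Our case is the following: $\beta>1$ is a cubic algebraic number with two nonreal conjugates (over $\mathbb Q$) of modulus $\rho\neq\beta$, and $q=\beta^{1/d}$ for some $d\in\mathbb N$. The problem comes from "On the intersection of infinite geometric and arithmetic progressions" (https://klevas.mif.vu.lt/~jonajank/files/brazil.pdf). Two results are quoted with it. Theorem 3 there gives $|\mathcal G\cap\mathcal A|\le 3$ when $q$ is not of the form $\beta^{1/d}$ with $d\in\mathbb N$ and $\beta>1$ either rational or a cubic of the kind just described. Theorem 4 there gives $|\mathcal G\cap\mathcal A|\le 6$ when $q=\beta^{1/d}$ with such a cubic $\beta$. The conjecture is that $6$ can be replaced by $3$. We shall prove it, using neither quoted theorem.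

**Facts about conjugates.** The conjugates of an algebraic number $\alpha$ are the complex roots of its minimal polynomial over $\mathbb Q$. These roots are distinct, so an irrational $\alpha$ has at least one conjugate other than itself. For each conjugate $\alpha'$ there is exactly one field embedding $\mathbb Q(\alpha)\to\mathbb C$ with $\alpha\mapsto\alpha'$. Embeddings are injective and fix every rational number. If $K\subset L$ are number fields, every embedding $K\to\mathbb C$ extends to an embedding $L\to\mathbb C$.

**Example.** Let $c=2^{1/3}$ and $\omega=e^{2\pi i/3}$. The number $\beta=1+c$ is a root of $(x-1)^3-2$, which is irreducible because $x^3-2$ is. Its other conjugates are $1+c\omega$ and $1+c\omega^2$, with squared modulus $\rho^2=1-c+c^2=1+c(c-1)$. Since $c>1$, we have $1<\rho^2<1+2c+c^2=\beta^2$. So $1<\rho<\beta$, and this $\beta$ belongs to our family. By contrast, $c$ itself does not: its conjugates $c\omega,c\omega^2$ have modulus $c$. Indeed $c^3=2$, and $\mathcal G(1,c)$ has infinitely many terms among the positive integers.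

The range $1\le\rho<\beta$, where this example lives, is easy. There even three common terms are impossible, and the triangle inequality shows it.

**What three common terms mean.** Suppose $uq^{n_i}=v+k_iD$ for $n_0<n_1<n_2$, with integers $k_i$. Put $a=n_1-n_0$ and $b=n_2-n_0$. Subtracting the relation with $i=0$ gives $uq^{n_0}(q^a-1)=(k_1-k_0)D$ and $uq^{n_0}(q^b-1)=(k_2-k_0)D$. Dividing,
$$r:=\frac{q^b-1}{q^a-1}=\frac{k_2-k_0}{k_1-k_0}\in\mathbb Q,\qquad 1\le a<b. \tag{1}$$
The unknowns $u,v,D$ have disappeared. Relation (1) says that $q$ is a root of the trinomial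
$$h(y)=y^b-r\,y^a+(r-1).$$

**Lemma 1.** Let $q>1$ be real, let $1\le a<b$ be integers, and let $r=(q^b-1)/(q^a-1)$. Then $r>1$. On $y>0$ the function $h$ vanishes exactly at $y=1$ and $y=q$, and $h<0$ on $(1,q)$.

*Proof.* Since $q^b>q^a>1$, we have $r>1$. Put $y=e^x$ and divide by $y^a$:
$$e^{-ax}h(e^x)=e^{(b-a)x}-r+(r-1)e^{-ax}.$$
The second derivative of the right side is $(b-a)^2e^{(b-a)x}+(r-1)a^2e^{-ax}>0$, so the right side is strictly convex. It vanishes at $x=0$, and at $x=\log q$ because $h(q)=q^b-1-r(q^a-1)=0$. A strictly convex function has at most two zeros and is negative strictly between two zeros. $\square$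

**Proposition 2.** Let $q>1$ be real, and suppose $r=(q^b-1)/(q^a-1)$ is rational for some integers $1\le a<b$. Then $q$ is algebraic, every conjugate $z$ of $q$ satisfies $|z|<1$ or $|z|\ge q$, and $q$ has no positive conjugate other than itself.

*Proof.* The trinomial $h$ is monic with rational coefficients and $h(q)=0$. So $q$ is algebraic, and every conjugate $z$ of $q$ is a root of $h$, that is, $z^b+(r-1)=rz^a$.

Suppose $1<|z|<q$. By Lemma 1, $h(|z|)<0$, that is, $|z|^b+(r-1)<r|z|^a$. But
$$r|z|^a=|z^b+(r-1)|\le |z|^b+(r-1)<r|z|^a,$$
which is absurd.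

Suppose $|z|=1$. Then $r=|rz^a|=|z^b+(r-1)|\le 1+(r-1)=r$. Equality holds in the triangle inequality and $r-1>0$, so $z^b$ is a nonnegative real number. Its modulus is $1$, so $z^b=1$. The embedding $q\mapsto z$ is injective and sends $q^b$ to $z^b=1$, so $q^b=1$. This contradicts $q>1$.

Finally, a positive conjugate is a positive zero of $h$, so by Lemma 1 it is $1$ or $q$. It is not $1$, since the only conjugate of $1$ is $1$ and $q\ne1$. $\square$

**Corollary 3 (the easy case).** Let $\beta>1$ be cubic with nonreal conjugates of modulus $\rho$, and let $q=\beta^{1/d}$ with $d\in\mathbb N$. If $1\le\rho<\beta$, then $|\mathcal G(u,q)\cap\mathcal A|\le 2$ for all $u>0$ and all $\mathcal A$.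

*Proof.* Let $\gamma$ be a nonreal conjugate of $\beta$. Since $\beta=q^d\in\mathbb Q(q)$, the embedding $\beta\mapsto\gamma$ of $\mathbb Q(\beta)$ extends to $\mathbb Q(q)$. It sends $q$ to a conjugate $z$ of $q$ with $z^d=\gamma$, so $|z|=\rho^{1/d}$ and $1\le|z|<\beta^{1/d}=q$. Three common terms would give a rational $r$ as in (1), and Proposition 2 would forbid this $z$. $\square$

For $q=(1+2^{1/3})^{1/d}$, then, there are never more than two common terms. What changes if $\rho<1$ or $\rho>\beta$?

## 2. Three common terms occur for $\rho<1$ and for $\rho>\beta$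

The bound $2$ fails in both remaining ranges, so a single relation (1) can no longer be contradictory. Here are examples by hand, starting with one in degree two.

**The golden ratio.** Let $\varphi=(1+\sqrt5)/2$, so $\varphi^2=\varphi+1$ and $\varphi^3=\varphi^2+\varphi=2\varphi+1$. Then $1,\ \varphi^2=1+\varphi,\ \varphi^3=1+2\varphi$ lie in $\mathcal G(1,\varphi)$ and in $\mathcal A(1,\varphi)$. Its other conjugate $-1/\varphi$ has modulus less than $1$, as Proposition 2 allows.

**A cubic with $\rho>\beta$.** Let $F_1(x)=x^3+x^2+x-4$.

The values of $F_1$ at $1,-1,2,-2,4,-4$ are $-1,-5,10,-10,80,-56$. So $F_1$ has no rational root, and being cubic it is irreducible. Its derivative $3x^2+2x+1$ has discriminant $4-12<0$ and is positive, so $F_1$ has exactly one real root $\beta$, and the other two roots are nonreal. Since $F_1(1)=-1<0$ and $F_1(3/2)=\frac{27}8+\frac94+\frac32-4=\frac{25}{8}>0$, we have $1<\beta<\frac32$. The product of the three roots is $\beta\rho^2=4$. Hence $\rho^2=4/\beta>\frac83>\frac94>\beta^2$, so $\rho>\beta$.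

Now $(x-1)F_1(x)=x^4-5x+4$, so $\beta^4=5\beta-4=1+5(\beta-1)$. The three numbers
$$1,\qquad \beta=1+(\beta-1),\qquad \beta^4=1+5(\beta-1)$$
lie in $\mathcal A(1,\beta-1)$, and for every $d$ they lie in $\mathcal G(1,\beta^{1/d})$, at indices $0,d,4d$.

**A cubic with $\rho<1$.** Let $F_2(x)=x^3-x^2-x-1$.

Since $F_2(1)=F_2(-1)=-2$, there is no rational root and $F_2$ is irreducible. Its coefficients change sign once, so by Descartes' rule it has exactly one positive root $\beta$. As $F_2(1)=-2<0<1=F_2(2)$, we have $1<\beta<2$. For $y>0$ we have $F_2(-y)=-y^3-y^2+y-1<0$: if $y\le1$, use $y-1\le 0$; if $y>1$, use $y<y^2$. Also $F_2(0)=-1\ne0$. Since irreducibility makes the roots simple, the other two roots are nonreal. The product of the roots is $\beta\rho^2=1$, so $\rho<1<\beta$.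

From $\beta^3=\beta^2+\beta+1$ we get $\beta^4=\beta^3+(\beta^2+\beta)=2\beta^3-1$. So
$$1,\qquad \beta^3=1+(\beta^3-1),\qquad \beta^4=1+2(\beta^3-1)$$
lie in $\mathcal A(1,\beta^3-1)$ and, for every $d$, in $\mathcal G(1,\beta^{1/d})$, at indices $0,3d,4d$.

The best possible bound is therefore at least $3$, and a proof must use a fourth common term.

## 3. The theorems

**Theorem A (the conjecture).** Let $d\in\mathbb N$, let $\beta>1$ be a cubic algebraic number with two nonreal conjugates of moduli $\ne\beta$, and let $q=\beta^{1/d}$. Then $|\mathcal G(u,q)\cap\mathcal A|\le 3$ for all $u>0$ and all $\mathcal A$.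

By Section 2 the constant $3$ is sharp. Theorem A is a consequence of a statement that does not mention cubics.

**Theorem B.** Let $q>1$ be real with $q^k\notin\mathbb Q$ for all $k\in\mathbb N$. Then for all real $v$ and all real $D\ne0$,
$$\#\{x\in\mathbb Q:\ q^x\in v+D\,\mathbb Q\}\le 3.$$
In particular $|\mathcal G(u,q)\cap\mathcal A|\le 3$ for all $u>0$ and all $\mathcal A$.

**Theorem C (classification and sharpness).** Let $q>1$ be real.

1. If $q^m\in\mathbb Z$ for some $m\in\mathbb N$, then $\mathcal G\cap\mathcal A$ is infinite for some $u$ and $\mathcal A$. If $q^m\in\mathbb Q$ for some $m\in\mathbb N$ but no $q^m$ $(m\in\mathbb N)$ is an integer, then $\mathcal G\cap\mathcal A$ is always finite, but $|\mathcal G\cap\mathcal A|$ is unbounded as $u,\mathcal A$ vary.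
2. If $q^m\notin\mathbb Q$ for all $m\in\mathbb N$, then $|\mathcal G\cap\mathcal A|\le3$ always. The value $3$ is attained for some $u,\mathcal A$ if and only if $\frac{q^b-1}{q^a-1}\in\mathbb Q$ for some integers $1\le a<b$. In that case $q$ is algebraic, every conjugate $z$ of $q$ satisfies $|z|<1$ or $|z|\ge q$, and $q$ has no positive conjugate other than itself.
3. Let $\beta,d,q$ be as in Theorem A, and let $\rho$ be the modulus of the nonreal conjugates of $\beta$. If $1\le\rho<\beta$, then $|\mathcal G\cap\mathcal A|\le 2$ always. In each of the two remaining ranges $\rho<1$ and $\rho>\beta$ there is a $\beta$ for which the value $3$ is attained for every $d$.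

## 4. Real exponential sums, and where Rolle's theorem fails for a nonreal conjugate

Suppose several powers $q^{n}$, with $n=n_0,n_1,\dots$ and $n_0=0$, lie on one arithmetic progression. Put $a=n_1$. Then each ratio $r_i=(q^{n_i}-1)/(q^a-1)$ is rational. A conjugate $\gamma=\sigma(q)$ satisfies the same relations, so $\gamma^{n_i}-1=r_i(\gamma^a-1)$. Eliminating $r_i$ and writing $t=(\gamma^a-1)/(q^a-1)$, we get
$$\gamma^{n_i}=(1-t)+t\,q^{n_i}\qquad\text{for all } i. \tag{2}$$
So one affine map $y\mapsto(1-t)+ty$ sends $q^{n_i}$ to $\gamma^{n_i}$ for every $i$ simultaneously. Each common term is an integer solution $x$ of the equation $\gamma^x=(1-t)+tq^x$, and we want to bound the number of solutions. The tool for real exponentials is classical.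

**Lemma 4.** Let $\lambda_1,\dots,\lambda_k$ be distinct reals and $c_1,\dots,c_k$ nonzero reals, $k\ge1$. Then $f(x)=\sum_{j=1}^kc_je^{\lambda_jx}$ has at most $k-1$ distinct real zeros.

*Proof.* Induction on $k$. For $k=1$, $c_1e^{\lambda_1x}$ has no zero. For $k\ge2$, $f$ has the same zeros as $g(x)=e^{-\lambda_kx}f(x)$. In $g$ the last term is the constant $c_k$, so
$$g'(x)=\sum_{j<k}c_j(\lambda_j-\lambda_k)e^{(\lambda_j-\lambda_k)x}.$$
This is a sum of $k-1$ exponentials with distinct exponents and nonzero coefficients, so $g'$ has at most $k-2$ zeros by induction. By Rolle's theorem there is a zero of $g'$ strictly between any two consecutive zeros of $g$, so $g$ has at most $k-1$ zeros. $\square$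

If $\gamma$ is a *positive* conjugate of $q$ different from $q$, then we are done at once. Here $\gamma^a\ne q^a$. Since $q^a\ne1$ and $\sigma$ is injective, $\gamma^a\ne1$, so $t\ne0$. The function $\gamma^x-(1-t)-tq^x$ is then a real sum of at most three exponentials (bases $\gamma,1,q$). It is not identically zero after collecting terms, since the base $q$ keeps the coefficient $-t\ne0$. Lemma 4 allows at most two zeros, so not even three common terms are possible. This agrees with Proposition 2.

For cubic $\beta$ the other conjugates are nonreal, and here the approach stops. One can define $\gamma^x=e^{x\log\gamma}$ with a branch of the logarithm, but the resulting function of the real variable $x$ has complex values. Rolle's theorem, and with it Lemma 4, is false for complex-valued functions: $e^{2\pi ix}-1$ is a sum of two exponentials that vanishes at every integer. Taking real parts of (2) does not help directly, because $\operatorname{Re}\gamma^x=|\gamma|^x\cos(\theta x)$, with $\theta$ the chosen argument of $\gamma$, oscillates and is not a real exponential.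

The argument of $\gamma$ causes the trouble, so we remove it by taking squared absolute values in (2). On the left, $|\gamma^n|^2=(|\gamma|^2)^n$ is a real exponential in $n$. On the right, for real $y$,
$$|(1-t)+ty|^2=|1-t|^2+2\operatorname{Re}\big(\bar t(1-t)\big)\,y+|t|^2y^2, \tag{3}$$
and with $y=q^n$ this is a combination of $1,\ q^n,\ (q^2)^n$. Altogether there are at most four real exponentials, with bases $|\gamma|^2,1,q,q^2$. By Lemma 4 there are at most three zeros, unless the sum is identically zero.

**Check on the golden ratio.** Take $q=\varphi$, $\gamma=-1/\varphi$, $a=2$. Since $\varphi^2-1=\varphi$ and $\gamma^2-1=\gamma$, we get $t=\gamma/\varphi=-1/\varphi^2$. Relation (2) holds at $n=0$ trivially. At $n=2$ it reads $\gamma^2=1-t-1=-t=1/\varphi^2$. At $n=3$ the right side is $1+\varphi^{-2}-\varphi=1+(2-\varphi)-\varphi=3-2\varphi=2-\sqrt5$, and the left side is $\gamma^3=2\gamma+1=(1-\sqrt5)+1=2-\sqrt5$. The squared equation involves the four distinct bases $\varphi^{-2}<1<\varphi<\varphi^2$ with coefficients $1,\,-(1-t)^2,\,-2t(1-t),\,-t^2$, all nonzero because $t<0$. Lemma 4 allows three zeros,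 and $0,2,3$ are three zeros. There is no room for a fourth.

One danger remains: the sum could be identically zero. Suppose $\gamma^a=q^a$. Then $t=1$ and $|\gamma|=q$, and the squared equation reads $q^{2x}-q^{2x}=0$, which carries no information. This happens, for instance, for $\gamma=-q$ and $a$ even. We therefore choose $\gamma$ with $\gamma^a\ne q^a$, and then prove that $|\gamma|\ne q$. The hypothesis that no power of $q$ is rational enters in the choice of $\gamma$.

## 5. Squared moduli: proof of Theorem B

Suppose, for contradiction, that there are four rationals $x_0<x_1<x_2<x_3$ with $q^{x_i}\in v+D\mathbb Q$.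

**Step 1: integer exponents and rational ratios.** This step replaces the rational $x_i$ by integers starting at $0$ and eliminates $v$ and $D$. Choose $N\in\mathbb N$ with $e_i:=Nx_i\in\mathbb Z$ for all $i$. Put $p:=q^{1/N}>1$ and $n_i:=e_i-e_0$. Then $q^{x_i}=p^{e_i}$ and $0=n_0<n_1<n_2<n_3$. Write $a=n_1$, $b=n_2$. Since
$$q^{x_i}-q^{x_0}=p^{e_0}(p^{n_i}-1)\in D\mathbb Q,$$
and this is nonzero for $i=1$, dividing by the case $i=1$ shows that
$$r_i:=\frac{p^{n_i}-1}{p^a-1}\in\mathbb Q\qquad(i=0,1,2,3). \tag{4}$$
Put $r:=r_2$. Since $p^b>p^a>1$, we have $r>1$, and (4) with $i=2$ reads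
$$p^b+(r-1)=r\,p^a. \tag{5}$$

**Step 2: choosing an embedding.** We need a conjugate of $p$ that genuinely moves $p^a$. By (5), $p$ is a root of the monic polynomial $y^b-ry^a+(r-1)\in\mathbb Q[y]$, so $p$ is algebraic. Moreover $p^a\notin\mathbb Q$: otherwise $q^a=(p^N)^a=(p^a)^N$ would be rational, against the hypothesis. So $p^a$ has a conjugate different from itself. Thus there is an embedding of $\mathbb Q(p^a)$ into $\mathbb C$ that moves $p^a$, and it extends to an embedding $\sigma:\mathbb Q(p)\to\mathbb C$. Put $\gamma:=\sigma(p)$. Then $\gamma\ne0$ because $\sigma$ is injective, and $\gamma^a=\sigma(p^a)\ne p^a$.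

**Step 3: $|\gamma|\ne p$.** This excludes the degenerate case of Section 4. Suppose $|\gamma|=p$. Applying $\sigma$ to (5), and using $r\in\mathbb Q$, we get $\gamma^b+(r-1)=r\gamma^a$. Taking moduli and using (5) again,
$$|\gamma^b+(r-1)|=r\,|\gamma|^a=r\,p^a=p^b+(r-1)=|\gamma^b|+(r-1).$$
This is equality in the triangle inequality for $\gamma^b$ and the positive number $r-1$, so $\gamma^b$ is a nonnegative real: $\gamma^b=|\gamma^b|=p^b$. Then
$$\gamma^a=\frac{\gamma^b+r-1}{r}=\frac{p^b+r-1}{r}=p^a,$$
contrary to Step 2.

**Step 4: the affine relation.** Here we transport all four relations (4) to $\gamma$. Put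
$$t:=\frac{\gamma^a-1}{p^a-1}\in\mathbb C.$$
Since $p^a\ne1$ and $\sigma$ is injective, $\gamma^a\ne1$, so $t\ne0$. Applying $\sigma$ to $p^{n_i}-1=r_i(p^a-1)$ gives
$$\gamma^{n_i}-1=r_i(\gamma^a-1)=r_i\,t\,(p^a-1)=t\,(p^{n_i}-1),$$
that is,
$$\gamma^{n_i}=(1-t)+t\,p^{n_i}\qquad(i=0,1,2,3). \tag{6}$$

**Step 5: squared moduli and counting zeros.** We turn (6) into four zeros of one real function. Taking squared absolute values in (6) and expanding by (3) with $y=p^{n_i}$, we see that
$$f(x)=(|\gamma|^2)^x-|1-t|^2-2\operatorname{Re}\big(\bar t(1-t)\big)\,p^x-|t|^2\,(p^2)^x$$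
vanishes at the four distinct points $n_0,n_1,n_2,n_3$. The function $f$ is a real combination of exponentials with the positive bases $|\gamma|^2,1,p,p^2$. The numbers $1,p,p^2$ are distinct since $p>1$. It may happen that $|\gamma|^2$ equals $1$ or $p$, in which case two terms merge, and some coefficients may vanish. But $|\gamma|^2\ne p^2$ by Step 3, so nothing merges with the base $p^2$, and its coefficient is $-|t|^2\ne0$. After collecting equal bases and dropping zero coefficients, $f$ is a sum of at least one and at most four exponentials $c_je^{\lambda_jx}$ with distinct real $\lambda_j$ and nonzero real $c_j$. By Lemma 4, $f$ has at most three real zeros. This contradicts the four zeros just found, and the displayed bound is proved.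

**Step 6: back to progressions.** If $uq^n\in\mathcal A(v,D)$, then $q^n\in\frac vu+\frac Du\mathbb Q$, with $\frac Du\ne0$. By the bound, applied with $v/u$ and $D/u$, at most three integers $n\ge0$ have this property. Since the terms of $\mathcal G(u,q)$ are distinct, $|\mathcal G(u,q)\cap\mathcal A|\le3$. $\square$

## 6. No power of $\beta^{1/d}$ is rational: proof of Theorem A

To apply Theorem B we must check that no $q^k$ is rational. This is where the condition $\rho\ne\beta$ enters.

*Proof of Theorem A.* Let $\gamma$ be a nonreal conjugate of $\beta$, so $|\gamma|\ne\beta$. Suppose $q^k\in\mathbb Q$ for some $k\in\mathbb N$. Then $\beta^k=(q^d)^k=(q^k)^d\in\mathbb Q$. The embedding $\beta\mapsto\gamma$ fixes this rational number, so $\gamma^k=\beta^k$ and hence $|\gamma|=\beta$, a contradiction. So Theorem B applies to $q=\beta^{1/d}$ and gives $|\mathcal G(u,q)\cap\mathcal A|\le3$ for all $u>0$ and all $\mathcal A$. $\square$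

The conjecture is therefore true.

## 7. Ratios with a rational power: Theorem C, part 1

This part shows what happens when the hypothesis of Theorem B fails.

**Step 1: an integer power gives an infinite intersection.** Let $q^m=M\in\mathbb Z$. As $q>1$, $M\ge2$. The progression $\mathcal G(1,q)$ contains the distinct numbers $M^k$, $k\ge0$, and all of them lie in $\mathcal A(1,1)=1,2,3,\dots$.

From now on some $q^m$, $m\in\mathbb N$, is rational and no positive integer power of $q$ is an integer. Let $m$ be the least positive exponent with $q^m\in\mathbb Q$, and write $\eta:=q^m=P/L$ in lowest terms with $P,L\in\mathbb N$. Then $L\ge2$.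

**Step 2: the intersections are unbounded.** Let $N\in\mathbb N$, $u=L^N$, $\mathcal A=\mathcal A(1,1)$. For $0\le k\le N$ the term $uq^{mk}=L^{N-k}P^k$ is a positive integer. These $N+1$ terms are distinct because $\eta>1$, and all lie in $\mathcal G\cap\mathcal A$. For $q=3/2$ and $N=2$ they are $4,6,9$.

**Step 3: each intersection is finite.** We show that an infinite intersection would bound the denominators of infinitely many powers of $\eta$. Suppose $\mathcal G(u,q)\cap\mathcal A(v,D)$ is infinite. Sort the indices of the common terms by residue modulo $m$. By the pigeonhole principle there are $j\in\{0,\dots,m-1\}$ and an infinite set $I$ of integers $k\ge0$ with $uq^j\eta^k\in v+D\mathbb Z$ for all $k\in I$. Fix $k_1<k_2$ in $I$. The number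
$$K:=\frac{uq^j(\eta^{k_2}-\eta^{k_1})}{D}$$
is a difference of two integers and is positive, so it is a positive integer. For $k\in I$ the number $\ell_k:=uq^j(\eta^k-\eta^{k_1})/D$ is likewise an integer. Since $D/(uq^j)=(\eta^{k_2}-\eta^{k_1})/K$, we get
$$\eta^k=\eta^{k_1}+\frac{\ell_k}{K}\big(\eta^{k_2}-\eta^{k_1}\big)\qquad(k\in I).$$
Multiplying by $KL^{k_2}$ turns the right side into an integer, so $KL^{k_2}\eta^k\in\mathbb Z$ for every $k\in I$. But $\eta^k=P^k/L^k$ is in lowest terms, so $L^k$ divides the fixed positive integer $KL^{k_2}$ for all $k$ in the infinite set $I$. This is impossible, as $L\ge2$. $\square$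

## 8. When three is attained: Theorem C, part 2

Let $q^m\notin\mathbb Q$ for all $m\in\mathbb N$. The bound $|\mathcal G\cap\mathcal A|\le 3$ is Theorem B.

**Step 1: three common terms force a rational ratio.** This is (1), derived in Section 1: if the terms with indices $n_0<n_1<n_2$ are common, then with $a=n_1-n_0$ and $b=n_2-n_0$ the number $(q^b-1)/(q^a-1)$ is a quotient of two nonzero integers.

**Step 2: a rational ratio produces three common terms.** We build the arithmetic progression. Let $(q^b-1)/(q^a-1)=M/n$ with $1\le a<b$ and $M,n\in\mathbb N$; such $M,n$ exist because the ratio is positive. Put $D=(q^a-1)/n>0$. Then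
$$q^a=1+nD,\qquad q^b=1+\frac Mn(q^a-1)=1+MD.$$
So $\mathcal G(1,q)$ and $\mathcal A(1,D)$ share the three distinct numbers $1,q^a,q^b$. By the bound, they share exactly three.

**Step 3: the conjugates.** When the ratio is rational, Proposition 2 says exactly that $q$ is algebraic, that every conjugate $z$ satisfies $|z|<1$ or $|z|\ge q$, and that $q$ has no positive conjugate other than itself. $\square$

## 9. The three ranges of $\rho$: Theorem C, part 3

If $1\le\rho<\beta$, then $|\mathcal G\cap\mathcal A|\le2$ by Corollary 3.

For the range $\rho>\beta$, take the real root $\beta$ of $x^3+x^2+x-4$. By Section 2, the numbers $1,\beta,\beta^4$ are common to $\mathcal G(1,\beta^{1/d})$ and $\mathcal A(1,\beta-1)$ for every $d$. For the range $\rho<1$, take the positive root $\beta$ of $x^3-x^2-x-1$. By Section 2, the numbers $1,\beta^3,\beta^4$ are common to $\mathcal G(1,\beta^{1/d})$ and $\mathcal A(1,\beta^3-1)$ for every $d$. In both cases $\beta$ satisfies the hypotheses of Theorem A, so there are at most three common terms. Hence there are exactly three. $\square$
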